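\title{Polynomials that are not weakly sequentially continuous, and compact operators into $\ell_p$}

\begin{abstract}
We construct a real Banach space $X$ with an unconditional basis and separable dual that carries a continuous $2$-homogeneous polynomial which is not weakly sequentially continuous, while every bounded operator from $X$ into a space of finite cotype, in particular into $\ell_p$ for $1\le p<\infty$, is compact. The space is a direct sum of two sequence spaces that take turns, on rapidly growing scales, in resembling $c_0$ and $\ell_1$. We also give a criterion for the existence of a noncompact operator into some $\ell_p$, classify by it the sequence spaces used, and prove a positive result under a growth condition.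
\end{abstract}

\section{Introduction}\label{sec:intro}

Banach spaces are real, an \emph{operator} is a bounded linear map, and $B_X$ is the closed unit ball of $X$. For $d\in\mathbb N$, a map $P:X\to\mathbb R$ is a \emph{$d$-homogeneous polynomial} if $P(x)=M(x,\dots,x)$ for some $d$-linear form $M$ on $X$. Constants are the $0$-homogeneous polynomials, and a \emph{polynomial} is a finite sum of homogeneous polynomials. Let $\mathcal P(X)$ be the space of continuous polynomials on $X$ (equivalently, of those bounded on $B_X$), and let $\mathcal P_{\mathrm{wsc}}(X)$ be the subspace of those $P$ that are \emph{weakly sequentially continuous}: $P(x_k)\to P(x)$ whenever $x_k\to x$ weakly. We say that $X$ \emph{contains} a space $Y$ if $X$ has a subspace isomorphic to $Y$. The following question is posed in \cite{PA}.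

\medskip
\noindent\textbf{Question.} \emph{Suppose that $X$ does not contain $\ell_1$ and that $\mathcal P(X)\ne\mathcal P_{\mathrm{wsc}}(X)$. Is there a noncompact operator from $X$ into $\ell_p$ for some $1\le p<\infty$?}
\medskip

The question asks for the converse of a simple mechanism. On $\ell_p$, $1<p<\infty$, the polynomial $P(x)=\sum_i x_i^{2m}$ with $2m\ge p$ is continuous, and $P(e_k)=1$ although the unit vectors $e_k$ tend weakly to $0$. This example can be pulled back: if $X$ does not contain $\ell_1$, every noncompact operator $X\to\ell_p$ produces a polynomial in $\mathcal P(X)\setminus\mathcal P_{\mathrm{wsc}}(X)$ (Theorem~\ref{thm:criterion}). The hypothesis on $\ell_1$ is needed for this. Weakly convergent sequences in $\ell_1$ converge in norm (the Schur property), so $\mathcal P(\ell_1)=\mathcal P_{\mathrm{wsc}}(\ell_1)$, while the identity of $\ell_1$ is not compact.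

Low degrees suggest that the answer is yes. A continuous polynomial of degree at most one is a constant plus a continuous functional, so it is weakly sequentially continuous, and degree two is the first case. Let $P\in\mathcal P(X)$ be $2$-homogeneous with $P\ge0$. Its symmetric bilinear form is a semi-inner product; dividing by the null vectors and completing, we get a Hilbert space $H$ and an operator $U:X\to H$ with $P(x)=\|Ux\|^2$. If $U$ is compact, then $P\in\mathcal P_{\mathrm{wsc}}(X)$. If not, some bounded sequence $(x_k)$ has an image without convergent subsequences, and $U$ followed by the orthogonal projection onto the closed span of $(Ux_k)$ is a noncompact operator into $\ell_2$. So a quadratic form that is nonnegative, or a difference of two continuous nonnegative forms, cannot give a counterexample. An indefinite form can.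

\begin{theorem}\label{thm:main}
There is a Banach space $X$ with an unconditional basis and separable dual (hence $X$ does not contain $\ell_1$) such that
\begin{enumerate}
\item[(i)] there is a continuous $2$-homogeneous polynomial on $X$ that is not weakly sequentially continuous, so $\mathcal P(X)\ne\mathcal P_{\mathrm{wsc}}(X)$;
\item[(ii)] every operator from $X$ into a Banach space of finite cotype is compact; in particular, every operator $X\to\ell_p$, $1\le p<\infty$, is compact.
\end{enumerate}
In (ii), ``of finite cotype'' cannot be weakened to ``not containing $c_0$''.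
\end{theorem}

Thus the answer to the question is no, already in the smallest possible degree. Section~\ref{sec:facts} recalls the standard facts, including cotype. Section~\ref{sec:idea} introduces the norms and shows the idea in finite dimensions. Section~\ref{sec:spaces} studies the resulting sequence spaces, and Section~\ref{sec:proof} proves Theorem~\ref{thm:main}. Section~\ref{sec:complements} locates the example: it characterizes the existence of noncompact operators into $\ell_p$, shows that the growth condition on our spaces is exactly the right one, and shows which feature of the example cannot be avoided in degree two.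

\section{Standard facts}\label{sec:facts}

The symbol $\mathbb E$ denotes expectation with respect to independent random signs $\varepsilon_k=\pm1$, each value having probability $1/2$. For $1<p<\infty$ we write $p'=p/(p-1)$.

\emph{Polarization.} A continuous $d$-homogeneous polynomial $P$ has a unique symmetric $d$-linear form, $M(x_1,\dots,x_d)=\frac1{d!}\,\mathbb E\,\varepsilon_1\cdots\varepsilon_d\,P(\sum_j\varepsilon_jx_j)$, and the formula shows that $M$ is bounded: $|M(x_1,\dots,x_d)|\le\|M\|\,\|x_1\|\cdots\|x_d\|$ with $\|M\|<\infty$.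

\emph{Compact operators.} An operator $U:X\to Y$ is compact if $U(B_X)$ is totally bounded. Norm limits of finite rank operators are compact. A compact operator maps weakly convergent sequences to norm convergent ones. An operator $U$ is compact if and only if $U^*$ is (Schauder's theorem).

\emph{Copies of $\ell_1$ and $c_0$.} A sequence $(x_k)$ is weakly Cauchy if $(f(x_k))$ converges for every $f\in X^*$. By Rosenthal's $\ell_1$-theorem, if $X$ does not contain $\ell_1$, every bounded sequence in $X$ has a weakly Cauchy subsequence. If $X^*$ is separable, then $X$ does not contain $\ell_1$: for a subspace $Y$ the restriction map $X^*\to Y^*$ is onto by the Hahn--Banach theorem, and $\ell_1^*=\ell_\infty$ is not separable. By the Bessaga--Pe{\l}czy\'nski theorem, a dual space that contains $c_0$ contains $\ell_\infty$.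

\emph{Cotype.} Let $2\le r<\infty$. A Banach space $Z$ has \emph{cotype $r$} if there is a constant $C_r$ such that for all finite families $(z_k)$ in $Z$
\[
\Big(\sum_k\|z_k\|^r\Big)^{1/r}\le C_r\Big(\mathbb E\Big\|\sum_k\varepsilon_kz_k\Big\|^r\Big)^{1/r},
\]
and $Z$ has \emph{finite cotype} if it has cotype $r$ for some such $r$. The inequality says that signed sums of $n$ vectors of norm one must grow like a power of $n$ for some choice of signs. The real line has cotype $2$ with $C_2=1$, and $\ell_p$ has cotype $\max(2,p)$ for $1\le p<\infty$. A space containing $c_0$ does not have finite cotype, since all signed sums of unit vectors of $c_0$ have norm one.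

We use cotype only in the following form. Let $U:E\to Z$ be an operator, let $Z$ have cotype $r$, and let $x_1,\dots,x_n\in E$. Then
\begin{equation}\label{eq:cotype}
\min_{k\le n}\|Ux_k\|\le C_r\|U\|\,n^{-1/r}\max_{\pm}\Big\|\sum_{k\le n}\pm x_k\Big\|,
\end{equation}
because $n^{1/r}\min_k\|Ux_k\|\le(\sum_k\|Ux_k\|^r)^{1/r}\le C_r(\mathbb E\|U\sum_k\varepsilon_kx_k\|^r)^{1/r}$.

\section{A family of norms, and the idea on two scales}\label{sec:idea}

The natural indefinite quadratic form is a pairing. Let $E$ and $F$ be spaces of sequences on which $\beta(a,b)=\sum_ia_ib_i$ is a bounded bilinear form. Then $P(a,b)=\beta(a,b)$ is a polynomial on $E\oplus F$ with $P(e_j,e_j)=1$, and $P$ is not weakly sequentially continuous as soon as $(e_j)$ is weakly null in both spaces. The pair $\ell_p,\ell_{p'}$ is of this kind, but it has noncompact operators into $\ell_p$. By \eqref{eq:cotype}, the way to force $Ue_j\to0$ is to make signed sums of unit vectors small, as in $c_0$. The partner of $c_0$ is $\ell_1$, and there everything fails: the identity is not compact,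 $(e_j)$ is not weakly null, and the pairing on $c_0\oplus\ell_1$ is weakly sequentially continuous by the Schur property. We need two spaces that both behave like $c_0$ with respect to operators and still pair. For this we use norms in which the size of $\sum_{i\in G}\pm e_i$ can be prescribed as a function of $|G|$.

Let $c_{00}$ be the space of finitely supported real sequences. For a sequence $a$ and $B\subset\mathbb N$, let $a\mathbf 1_B$ be the sequence that agrees with $a$ on $B$ and vanishes on the complement $B^c$. Let $s=(s_i)$ be a positive nonincreasing sequence and $S(N)=\sum_{i\le N}s_i$. For a real sequence $a$ put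
\[
\|a\|_s=\sup\Big\{\frac1{S(|A|)}\sum_{i\in A}|a_i|\ :\ \emptyset\ne A\subset\mathbb N\ \text{finite}\Big\}.
\]
Thus $\|a\|_s\le1$ means that, for every $N$, any $N$ coordinates of $|a|$ add up to at most $S(N)$. If $s_i\ge c>0$ for all $i$, then $\|a\|_{\ell_\infty}/s_1\le\|a\|_s\le\|a\|_{\ell_\infty}/c$. If $\sum_is_i=\sigma<\infty$, then $\|a\|_{\ell_1}/\sigma\le\|a\|_s\le\|a\|_{\ell_1}/s_1$. So a sequence $s$ that stays constant imitates $c_0$, and one whose partial sums stall imitates $\ell_1$.

\begin{lemma}\label{lem:basic}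
Let $s$ be positive and nonincreasing.
\begin{enumerate}
\item[(a)] If $|b_i|\le|a_i|$ for all $i$, then $\|b\|_s\le\|a\|_s$. Moreover $|a_i|\le s_1\|a\|_s$ and $\|e_i\|_s=1/s_1$.
\item[(b)] If $|G|=n$, then $\|\sum_{i\in G}\pm e_i\|_s=n/S(n)$ for all signs.
\item[(c)] If $a\in c_{00}$ and $B$ is a set of $N$ indices where $|a_i|$ is largest, then $\|a\mathbf 1_{B^c}\|_{\ell_\infty}\le\|a\|_s\,S(N)/N$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first claim holds for each test set $A$, the second comes from $A=\{i\}$, and the third is the case $n=1$ of (b).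

(b) The norm equals $\sup_N\min(N,n)/S(N)$. The average $S(N)/N$ of a nonincreasing sequence is nonincreasing in $N$, so $N/S(N)\le n/S(n)$ for $N\le n$. For $N\ge n$ we have $n/S(N)\le n/S(n)$ because $S$ increases.

(c) A coordinate outside $B$ is at most the average $\frac1N\sum_{i\in B}|a_i|\le\|a\|_sS(N)/N$.
\end{proof}

When do two such norms pair? The truncations of $s$ and $t$ satisfy $\|s\mathbf 1_{[1,n]}\|_s\le1$ and $\|t\mathbf 1_{[1,n]}\|_t\le1$, so $\sum_is_it_i<\infty$ is necessary. These vectors turn out to be the worst case.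

\begin{lemma}\label{lem:pairing}
Let $s,t$ be positive and nonincreasing. If $a,b\in c_{00}$ have at most $n$ nonzero coordinates each, then
\[
\Big|\sum_ia_ib_i\Big|\le\Big(\sum_{i\le n}s_it_i\Big)\|a\|_s\|b\|_t .
\]
\end{lemma}

\begin{proof}
We first record a comparison principle. Let $c_1\ge\dots\ge c_n\ge c_{n+1}=0$, and suppose that $\sum_{i\le N}u_i\le\sum_{i\le N}w_i$ for all $N\le n$. Abel summation gives
\begin{equation}\label{eq:abel}
\sum_{i\le n}u_ic_i=\sum_{N\le n}(c_N-c_{N+1})\sum_{i\le N}u_i\le\sum_{N\le n}(c_N-c_{N+1})\sum_{i\le N}w_i=\sum_{i\le n}w_ic_i .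
\end{equation}
Let $a^*,b^*$ be the nonincreasing rearrangements of $|a|,|b|$; they vanish beyond $n$. By the Hardy--Littlewood rearrangement inequality, $|\sum_ia_ib_i|\le\sum_{i\le n}a_i^*b_i^*$. The sum $\sum_{i\le N}a^*_i$ is a sum of $N$ coordinates of $|a|$, so it is at most $\|a\|_s\sum_{i\le N}s_i$; in the same way $\sum_{i\le N}b_i^*\le\|b\|_t\sum_{i\le N}t_i$. Apply \eqref{eq:abel} first with $c=b^*$, $u=a^*$, $w=\|a\|_s\,s$, and then with $c=s$, $u=b^*$, $w=\|b\|_t\,t$:
\[
\sum_{i\le n}a_i^*b_i^*\le\|a\|_s\sum_{i\le n}s_ib_i^*\le\|a\|_s\|b\|_t\sum_{i\le n}s_it_i .\qedhere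
\]
\end{proof}

Write $T(N)=\sum_{i\le N}t_i$. Taking $a=b=\sum_{i\le n}e_i$ in Lemma~\ref{lem:pairing} and using Lemma~\ref{lem:basic}(b), we get the constraint
\begin{equation}\label{eq:constraint}
S(n)\,T(n)\le n\sum_{i\le n}s_it_i .
\end{equation}
Resembling $c_0$ on sets of size $n$ means that $n/S(n)$ is small, that is, $S(n)$ is close to $n$. By \eqref{eq:constraint}, a bounded pairing forbids this for $s$ and $t$ at the same $n$. But \eqref{eq:cotype} may be applied with different $n$ in the two spaces.

\begin{example}[two scales]\label{ex:two}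
Fix integers $n,k\ge2$, put $m=n^k$, and consider vectors supported in $\{1,\dots,m\}$. Let
\[
s_i=\begin{cases}1,&i\le n,\\ 1/m,&i>n,\end{cases}\qquad\qquad t_i=\begin{cases}1,&i=1,\\ 1/n,&i>1.\end{cases}
\]
Then $\|e_i\|_s=\|e_i\|_t=1$, and $\sum_{i\le m}s_it_i=1+\frac{n-1}n+\frac{m-n}{mn}<3$, so the pairing has norm less than $3$, whatever $n$ and $k$ are. The partial sums are
\[
S(n)=n,\qquad T(n)=1+\tfrac{n-1}n<2,\qquad S(m)=n+\tfrac{m-n}m<n+1,\qquad T(m)=1+\tfrac{m-1}n\ge\tfrac mn .
\]
By Lemma~\ref{lem:basic}(b), a signed sum of $n$ unit vectors has $s$-norm $1$ and $t$-norm more than $n/2$: on this scale the pair looks like $c_0,\ell_1$. A signed sum of $m$ unit vectors has $s$-norm more than $m/(n+1)$ and $t$-norm at most $n=m^{1/k}$: the roles are exchanged. Let $Z$ have cotype $r$. By \eqref{eq:cotype}, an operator $U$ from $(\mathbb R^m,\|\cdot\|_s)$ to $Z$ has $\|Ue_i\|\le C_r\|U\|n^{-1/r}$ for some $i$ in any set of $n$ indices, and an operator $V$ from $(\mathbb R^m,\|\cdot\|_t)$ to $Z$ has $\|Ve_i\|\le C_r\|V\|\,n\,m^{-1/r}=C_r\|V\|n^{1-k/r}$ for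 some $i\le m$.
\end{example}

To pair with $s$ on the first scale, $t$ had to drop to the level $1/n$. On the scale $m=n^k$ this handicap is only the factor $m^{1/k}$, and it defeats cotype $r$ when $k>r$. To defeat every $r$ in both spaces we need infinitely many scales with $k\to\infty$. Two points are invisible in finite dimensions: the unit vectors must be weakly null, and compactness of $U$ requires more than $Ue_i\to0$. Both are settled in the next section.

\section{The spaces $m_0(s)$}\label{sec:spaces}

A \emph{weight} is a positive nonincreasing sequence $s$ with $s_i\to0$ and $S(N)\to\infty$; these conditions exclude the two extreme cases $c_0$ and $\ell_1$ found above. Since $s_i\to0$, also $S(N)/N\to0$. The \emph{growth exponent} of $s$ is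
\[
\gamma(s)=\limsup_{n\to\infty}\frac{\log S(n)}{\log n},
\]
and $\gamma(s)\le1$ because $S(n)\le ns_1$. For $s_i=i^{-\alpha}$ with $0<\alpha<1$ we have $n^{1-\alpha}\le S(n)\le n^{1-\alpha}/(1-\alpha)$, so $\gamma(s)=1-\alpha$. For $s_i=1/\log(i+1)$ we have $S(n)\ge n/\log(n+1)$, so $\gamma(s)=1$.

Fix a weight $s$ and write $\|\cdot\|$ for $\|\cdot\|_s$. The sequences with $\|a\|<\infty$ form a Banach space: a Cauchy sequence converges coordinatewise by Lemma~\ref{lem:basic}(a), and the bounds $\sum_{i\in A}|a_i-b_i|\le\varepsilon S(|A|)$ pass to coordinatewise limits. Let $m_0(s)$ be the closure of $c_{00}$ in this space. If $a\in m_0(s)$, $c\in c_{00}$ and $\|a-c\|\le\varepsilon$, then $\|a-a\mathbf 1_B\|=\|(a-c)\mathbf 1_{B^c}\|\le\varepsilon$ for every finite $B$ containing the support of $c$. So $\sum_ia_ie_i$ converges to $a$ in every order, and $(e_i)$ is an unconditional basis of $m_0(s)$, with coordinate functionals $e_i^*(a)=a_i$. The tail projections $Q_na=a\mathbf 1_{(n,\infty)}$ have norm at most one, and $c_{00}\cap B_{m_0(s)}$ is dense in $B_{m_0(s)}$.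

By Lemma~\ref{lem:basic}(c), a vector of the unit ball is a combination of $N$ unit vectors plus a remainder with small coordinates. The key fact is that such flat vectors behave like the unit vectors of $c_0$, for every weight.

\begin{lemma}\label{lem:flat}
Let $(x_k)\subset c_{00}$ with $\|x_k\|\le1$ and $\|x_k\|_{\ell_\infty}\to0$. Then some subsequence $(y_j)$ satisfies $\|\sum_{j\in G}\pm y_j\|\le2$ for all finite $G$ and all signs.
\end{lemma}

The norm tests a vector on sets of each size $N$. We choose the $y_j$ so that, for a given $N$, only one of them matters: the earlier ones have total mass much smaller than $S(N)$, and the later ones are so flat that $N$ coordinates catch almost nothing.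

\begin{proof}
We choose integers $J_1\le J_2\le\cdots$ and the vectors $y_j$ alternately. Put $J_1=1$ and $y_1=x_1$. Given $y_1,\dots,y_{j-1}$, use $S(N)\to\infty$ to choose $J_j\ge\max(j,J_{j-1})$ with
\[
\|y_l\|_{\ell_1}\le2^{-l}S(N)\qquad\text{for all } l<j \text{ and } N\ge J_j .
\]
Then use $\|x_k\|_{\ell_\infty}\to0$ to choose $y_j=x_k$, with $k$ beyond the indices already used, such that
\[
N\|y_j\|_{\ell_\infty}\le2^{-j}S(N)\qquad\text{for the finitely many } N<J_j .
\]
Let $|A|=N\ge1$ and $j^*=\max\{j:J_j\le N\}$; the maximum exists since $J_1=1$ and $J_j\ge j$. Put $\mu_j=\sum_{i\in A}|y_j(i)|$. For $j>j^*$ we have $N<J_j$, so $\mu_j\le N\|y_j\|_{\ell_\infty}\le2^{-j}S(N)$. For $j<j^*$ we have $N\ge J_{j^*}$, so $\mu_j\le\|y_j\|_{\ell_1}\le2^{-j}S(N)$. Finally $\mu_{j^*}\le\|y_{j^*}\|S(N)\le S(N)$. Hence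
\[
\sum_{i\in A}\Big|\sum_{j\in G}\pm y_j(i)\Big|\le\sum_j\mu_j\le S(N)\Big(1+\sum_{j\ge1}2^{-j}\Big)=2S(N).\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:kill}
Let $U:m_0(s)\to Z$ be an operator into a space of finite cotype. If $(x_k)\subset c_{00}$, $\|x_k\|\le1$ and $\|x_k\|_{\ell_\infty}\to0$, then $Ux_k\to0$.
\end{lemma}

\begin{proof}
Otherwise $\|Ux_k\|\ge\eta>0$ along a subsequence. Lemma~\ref{lem:flat} gives a further subsequence $(y_j)$, and \eqref{eq:cotype} applied to $y_1,\dots,y_n$ gives $\eta\le2C_r\|U\|n^{-1/r}$ for all $n$, which is false.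
\end{proof}

The case $Z=\mathbb R$ controls the dual space. A functional that does not vanish on the tails would be large on averages of far-out vectors, and such averages are flat.

\begin{lemma}\label{lem:shrinking}
For every $f\in m_0(s)^*$ we have $\|f\circ Q_n\|\to0$; that is, the basis $(e_i)$ is shrinking. Hence $m_0(s)^*$ is separable and $e_i\to0$ weakly.
\end{lemma}

\begin{proof}
The norms $\|f\circ Q_n\|$ are nonincreasing, since $Q_{n+1}=Q_nQ_{n+1}$. Suppose that they all exceed some $\delta>0$. We choose $z_1,z_2,\dots\in c_{00}$ with disjoint supports, $\|z_k\|\le1$ and $f(z_k)>\delta$: if $z_1,\dots,z_{k-1}$ are supported in $[1,n]$, take $x\in c_{00}$ with $\|x\|\le1$ and $f(Q_nx)>\delta$, and put $z_k=Q_nx$. The averages $w_k=(z_1+\dots+z_k)/k$ satisfy $\|w_k\|\le1$ and $f(w_k)>\delta$, and $\|w_k\|_{\ell_\infty}\le s_1/k$ by disjointness and Lemma~\ref{lem:basic}(a). This contradicts Lemma~\ref{lem:kill}.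

Thus $f$ is the norm limit of $f-f\circ Q_n=\sum_{i\le n}f(e_i)e_i^*$, so the countable set $\{e_i^*\}$ has dense span in $m_0(s)^*$. Also $|f(e_i)|=|f(Q_{i-1}e_i)|\le\|f\circ Q_{i-1}\|/s_1\to0$.
\end{proof}

So far no growth condition was needed. It enters now, and only to handle the unit vectors themselves, which are not flat.

\begin{proposition}\label{prop:compact}
If $\gamma(s)=1$, then every operator $U:m_0(s)\to Z$ into a space of finite cotype is compact.
\end{proposition}

\begin{proof}
Let $Z$ have cotype $r$.

\emph{Step 1: $Ue_i\to0$.} Otherwise $\|Ue_i\|\ge\eta>0$ for all $i$ in an infinite set. For an $n$-element subset of it, \eqref{eq:cotype} and Lemma~\ref{lem:basic}(b) give $\eta\le C_r\|U\|n^{-1/r}\,n/S(n)$. So $S(n)\le\eta^{-1}C_r\|U\|\,n^{1-1/r}$ for all $n$, and $\gamma(s)\le1-1/r<1$, a contradiction.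

\emph{Step 2: $\|UQ_n\|\to0$.} Let $\varepsilon>0$. There is $N$ such that $\|Ux\|\le\varepsilon$ whenever $x\in c_{00}$, $\|x\|\le1$ and $\|x\|_{\ell_\infty}\le S(N)/N$; if not, counterexamples $x_N$ for $N=1,2,\dots$ would contradict Lemma~\ref{lem:kill}, since $S(N)/N\to0$. Let $x\in c_{00}$, $\|x\|\le1$, be supported in $(n,\infty)$, and let $B$ be a set of $N$ indices where $|x_i|$ is largest. Then $\|x\mathbf 1_{B^c}\|\le1$ and $\|x\mathbf 1_{B^c}\|_{\ell_\infty}\le S(N)/N$ by Lemma~\ref{lem:basic}, and $|x_i|\le s_1$, so
\[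
\|Ux\|\le\sum_{i\in B}|x_i|\,\|Ue_i\|+\|U(x\mathbf 1_{B^c})\|\le Ns_1\sup_{i>n}\|Ue_i\|+\varepsilon .
\]
The right side bounds $\|UQ_n\|$, because $Q_n$ maps $c_{00}\cap B_{m_0(s)}$ to vectors $x$ of this kind. As $N$ does not depend on $n$, Step 1 gives $\limsup_n\|UQ_n\|\le\varepsilon$.

Therefore $U$ is the norm limit of the finite rank operators $U-UQ_n$.
\end{proof}

Some condition on $Z$ is needed: the inclusion $m_0(s)\to c_0$ is bounded by Lemma~\ref{lem:basic}(a) and is not compact. Theorem~\ref{thm:classification} shows that the condition $\gamma(s)=1$ is necessary.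

\section{Alternating weights and the proof of Theorem~\ref{thm:main}}\label{sec:proof}

We need weights $s,t$ with $\sum_is_it_i<\infty$ and $\gamma(s)=\gamma(t)=1$. Regular weights cannot do this: if $\log S(n)/\log n\to1$, then \eqref{eq:constraint} forces $\gamma(t)=0$, and if $s=t$ it forces $\gamma(s)\le1/2$. We iterate Example~\ref{ex:two}. On each block of indices one weight keeps its previous value and accumulates a large partial sum, and the other drops below the reciprocal of the length of the block, which pays for the pairing.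

\begin{lemma}\label{lem:weights}
There are weights $s,t$ with $\sum_is_it_i\le1$ and $\gamma(s)=\gamma(t)=1$.
\end{lemma}

\begin{proof}
Let $L_1=2$ and $L_{k+1}=(2^kL_k)^{k+1}$. Partition $\mathbb N$ into consecutive intervals $I_1,I_2,\dots$ with $|I_k|=L_k$. Let $v_0=1$ and $v_k=2^{-k}/L_k$ for $k\ge1$; this sequence decreases strictly to $0$. For $i\in I_k$ put
\[
(s_i,t_i)=\begin{cases}(v_{k-1},v_k),&k\text{ odd},\\ (v_k,v_{k-1}),&k\text{ even}.\end{cases}
\]
On $I_1,I_2,I_3,\dots$ the sequence $s$ takes the values $v_0,v_2,v_2,v_4,v_4,\dots$ and $t$ takes the values $v_1,v_1,v_3,v_3,\dots$, so both are positive, nonincreasing and tend to $0$. For the first blocks the definitions give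
\[
\begin{array}{c|c|cc|cc|c}
k&L_k&s_i&t_i&\sum_{I_k}s_i&\sum_{I_k}t_i&\sum_{I_k}s_it_i\\ \hline
1&2&1&2^{-2}&2&2^{-1}&2^{-1}\\
2&2^{4}&2^{-6}&2^{-2}&2^{-2}&2^{2}&2^{-4}\\
3&2^{18}&2^{-6}&2^{-21}&2^{12}&2^{-3}&2^{-9}\\
4&2^{84}&2^{-88}&2^{-21}&2^{-4}&2^{63}&2^{-25}
\end{array}
\]

\emph{Pairing.} On $I_k$ we have $s_it_i=v_kv_{k-1}$, so $\sum_is_it_i=\sum_kL_kv_kv_{k-1}=\sum_k2^{-k}v_{k-1}\le1$.

\emph{Growth.} Let $n_k=L_1+\dots+L_k$. Since $L_{j+1}\ge2L_j$, we have $n_k\le L_k(1+\frac12+\frac14+\cdots)=2L_k$. Let $k\ge2$. On $I_k$ the value $v_{k-1}$ is taken by $s$ if $k$ is odd and by $t$ if $k$ is even. Since $2^{k-1}L_{k-1}=L_k^{1/k}$, the corresponding partial sum at $n_k$ is at least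
\[
v_{k-1}L_k=\frac{L_k}{2^{k-1}L_{k-1}}=L_k^{1-1/k}\ge(n_k/2)^{1-1/k}.
\]
Hence $S$ and $T$ tend to infinity, so $s,t$ are weights. For odd $k$,
\[
\frac{\log S(n_k)}{\log n_k}\ge\Big(1-\frac1k\Big)\Big(1-\frac{\log2}{\log n_k}\Big)\to1,
\]
and the same bound holds for $T$ along even $k$. So $\gamma(s),\gamma(t)\ge1$, and both are at most $1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $s,t$ be the weights constructed in Lemma~\ref{lem:weights}, and let $X=m_0(s)\oplus m_0(t)$ with $\|(a,b)\|=\max(\|a\|_s,\|b\|_t)$. The vectors $(e_i,0)$ and $(0,e_i)$ form an unconditional basis of $X$. The dual $X^*$ is isomorphic to $m_0(s)^*\oplus m_0(t)^*$, which is separable by Lemma~\ref{lem:shrinking}, so $X$ does not contain $\ell_1$.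

(i) By Lemma~\ref{lem:pairing}, $|\sum_ia_ib_i|\le\|a\|_s\|b\|_t$ on $c_{00}\times c_{00}$, so this form extends to a bounded bilinear form $\beta$ on $m_0(s)\times m_0(t)$. Put $P(a,b)=\beta(a,b)$. Then $P(x)=M(x,x)$ for the bounded symmetric form
\[
M\big((a,b),(a',b')\big)=\tfrac12\big(\beta(a,b')+\beta(a',b)\big),
\]
so $P$ is a continuous $2$-homogeneous polynomial. Let $x_j=(e_j,e_j)$. Every $f\in X^*$ has $f(x_j)=f(e_j,0)+f(0,e_j)\to0$ by Lemma~\ref{lem:shrinking}, so $x_j\to0$ weakly. But $P(x_j)=1$ and $P(0)=0$.

(ii) Let $U:X\to Z$ be an operator and let $Z$ have finite cotype. The operators $a\mapsto U(a,0)$ and $b\mapsto U(0,b)$ are compact by Proposition~\ref{prop:compact}, and $U(a,b)=U(a,0)+U(0,b)$, so $U$ is compact. The spaces $\ell_p$, $1\le p<\infty$, have finite cotype.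

For the last assertion we exhibit a noncompact operator from $X$ into a space not containing $c_0$. The polynomial provides it: let $R:X\to X^*$, $Rx=M(x,\cdot)$. If $R$ were compact, then $\|Rx_j\|\to0$, since $(x_j)$ is weakly null. But $(Rx_j)(x_j)=P(x_j)=1$ and $(x_j)$ is bounded. So $R$ is not compact. The space $X^*$ does not contain $c_0$: otherwise it would contain $\ell_\infty$ by the Bessaga--Pe{\l}czy\'nski theorem, which is impossible for a separable space.
\end{proof}

\begin{remark}
By (ii) and the noncompactness of $R$, the dual $X^*$ does not have finite cotype. By (ii) and the discussion in Section~\ref{sec:intro}, $P$ is not a difference of two continuous nonnegative quadratic forms.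
\end{remark}

\section{Noncompact operators into $\ell_p$}\label{sec:complements}

Let $1<q<\infty$. A sequence $(x_k)$ in a Banach space satisfies a \emph{sign $q$-estimate} with constant $C$ if
\[
\Big\|\sum_{k\in G}\pm x_k\Big\|\le C|G|^{1/q}\qquad\text{for all finite }G\text{ and all signs}.
\]
The triangle inequality gives the bound $|G|\sup_k\|x_k\|$, which is attained by the unit vectors of $\ell_1$; the estimate asks for a gain of a power of $|G|$.

\begin{theorem}\label{thm:criterion}
Let $X$ be a Banach space not containing $\ell_1$, and consider the following statements.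
\begin{enumerate}
\item[(a)] There is a noncompact operator $X\to\ell_p$ for some $1\le p<\infty$.
\item[(b)] There is a sequence $(f_k)\subset X^*$ with $\inf_k\|f_k\|>0$ that satisfies a sign $q$-estimate for some $q>1$.
\item[(c)] $\mathcal P(X)\ne\mathcal P_{\mathrm{wsc}}(X)$.
\end{enumerate}
Then (a)$\Leftrightarrow$(b)$\Rightarrow$(c). The implication (b)$\Rightarrow$(a) holds for every Banach space $X$.
\end{theorem}

By Theorem~\ref{thm:main}, (c) does not imply (a). The proof uses two lemmas: noncompactness is witnessed by a weakly null sequence, and such a sequence in $\ell_p$ is almost disjointly supported.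

\begin{lemma}\label{lem:witness}
Suppose that every bounded sequence in $E$ has a weakly Cauchy subsequence, and let $U:E\to Y$ be noncompact. Then there is a weakly null sequence $(x_k)\subset B_E$ with $\inf_k\|Ux_k\|>0$.
\end{lemma}

\begin{proof}
Since $U(B_E)$ is not totally bounded, there are $\delta>0$ and $z_k\in B_E$ with $\|Uz_k-Uz_l\|\ge2\delta$ for $k\ne l$. Pass to a weakly Cauchy subsequence and put $x_k=(z_{2k}-z_{2k+1})/2$.
\end{proof}

\begin{lemma}\label{lem:hump}
Let $1\le p<\infty$ and let $(y_k)\subset\ell_p$ tend to $0$ coordinatewise. Then there are a subsequence $(y_{k_j})$ and disjoint finite intervals $E_j\subset\mathbb N$ with $\|y_{k_j}-y_{k_j}\mathbf 1_{E_j}\|_{\ell_p}\le2^{-j}$.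
\end{lemma}

\begin{proof}
Put $m_0=0$. Given $m_{j-1}$, choose $k_j$ beyond the previous indices with $\|y_{k_j}\mathbf 1_{[1,m_{j-1}]}\|_{\ell_p}\le2^{-j-1}$, then $m_j>m_{j-1}$ with $\|y_{k_j}\mathbf 1_{(m_j,\infty)}\|_{\ell_p}\le2^{-j-1}$, and let $E_j=(m_{j-1},m_j]$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
\emph{(b)$\Rightarrow$(a), for arbitrary $X$.} The candidate is $Ux=(f_k(x))_k$, and we must find an $\ell_p$ that contains its range. Let $x\in B_X$. Choosing the signs of the numbers $f_k(x)$, we get $\sum_{k\in G}|f_k(x)|\le C|G|^{1/q}$ for all finite $G$. Fix a finite set $H$ and arrange the numbers $|f_k(x)|$, $k\in H$, as $\alpha_1\ge\alpha_2\ge\cdots$. Then $N\alpha_N\le\alpha_1+\dots+\alpha_N\le CN^{1/q}$, so $\alpha_N\le CN^{-1/q'}$. For any $p$ with $q'<p<\infty$,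
\[
\sum_{k\in H}|f_k(x)|^p\le C^p\sum_{N\ge1}N^{-p/q'}<\infty ,
\]
and the bound does not depend on $H$ or $x$. So $U$ is an operator into $\ell_p$, with $1<p<\infty$. On a totally bounded set $K\subset\ell_p$ the coordinates tend to $0$ uniformly: for an $\varepsilon$-net $y^1,\dots,y^n$ of $K$ we have $\sup_{y\in K}|y_k|\le\varepsilon+\max_l|y^l_k|$. Since $\sup_{x\in B_X}|(Ux)_k|=\|f_k\|\not\to0$, the operator $U$ is not compact.

For the other two implications let $U:X\to\ell_p$ be noncompact. By Rosenthal's theorem and Lemma~\ref{lem:witness} there are $\delta>0$ and a weakly null sequence $(x_k)\subset B_X$ with $\|Ux_k\|\ge\delta$. The sequence $(Ux_k)$ is weakly null, so $p=1$ is excluded by the Schur property. Thus $1<p<\infty$. This is the only place where the hypothesis on $\ell_1$ is used.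

\emph{(a)$\Rightarrow$(b).} Let $q=p'$. The coordinate functionals of $U$ may tend to $0$ in norm, so we look for other functionals in the range of $U^*:\ell_q\to X^*$, which is noncompact by Schauder's theorem. Since $\ell_q$ is reflexive, its bounded sequences have weakly convergent subsequences, and Lemma~\ref{lem:witness} gives a weakly null $(u_k)\subset B_{\ell_q}$ with $\inf_k\|U^*u_k\|>0$. By Lemma~\ref{lem:hump} we may assume $\|u_k-u_k\mathbf 1_{E_k}\|_{\ell_q}\le2^{-k}$ with disjoint $E_k$. For finite nonempty $G$,
\[
\Big\|\sum_{k\in G}\pm u_k\Big\|_{\ell_q}\le\Big(\sum_{k\in G}\|u_k\mathbf 1_{E_k}\|_{\ell_q}^q\Big)^{1/q}+\sum_{k\in G}2^{-k}\le|G|^{1/q}+1\le2|G|^{1/q}.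
\]
So $f_k=U^*u_k$ satisfies (b) with constant $2\|U\|$.

\emph{(a)$\Rightarrow$(c).} The polynomial $\sum_i(Ux)_i^{2m}$ may tend to $0$ along $(x_k)$, because the vectors $Ux_k$ may be flat. We replace the coordinates by functionals that norm the $Ux_k$. By Lemma~\ref{lem:hump} we may assume $\|Ux_k-w_k\|\le2^{-k}$, where $w_k=(Ux_k)\mathbf 1_{E_k}$ and the $E_k$ are disjoint and finite. Discarding finitely many terms, we have $\|w_k\|\ge\delta/2$. Choose $g_k\in\ell_p^*=\ell_{p'}$ of norm one, supported in $E_k$, with $g_k(w_k)=\|w_k\|$. For $y\in\ell_p$ we have $|g_k(y)|\le\|y\mathbf 1_{E_k}\|_{\ell_p}$, so $\sum_k|g_k(y)|^p\le\|y\|_{\ell_p}^p$. Let $m$ be an integer with $2m\ge p$. By H\"older's inequality and $\|\cdot\|_{\ell_{2m}}\le\|\cdot\|_{\ell_p}$, the series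
\[
M(z_1,\dots,z_{2m})=\sum_kg_k(Uz_1)\cdots g_k(Uz_{2m})
\]
converges absolutely and $|M(z_1,\dots,z_{2m})|\le\prod_j\|Uz_j\|$. Hence $P(x)=\sum_kg_k(Ux)^{2m}$ is a continuous polynomial. All terms are nonnegative since the degree is even, so $P(x_k)\ge g_k(Ux_k)^{2m}=\|w_k\|^{2m}\ge(\delta/2)^{2m}$, while $x_k\to0$ weakly and $P(0)=0$.
\end{proof}

For the spaces $m_0(s)$ the criterion matches Proposition~\ref{prop:compact} exactly.

\begin{theorem}\label{thm:classification}
For a weight $s$ the following are equivalent:
\begin{enumerate}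
\item[(i)] $m_0(s)$ admits a noncompact operator into some $\ell_p$, $1\le p<\infty$;
\item[(ii)] $m_0(s)$ admits a noncompact operator into some space of finite cotype;
\item[(iii)] $\gamma(s)<1$.
\end{enumerate}
\end{theorem}

\begin{proof}
(i)$\Rightarrow$(ii) holds because $\ell_p$ has finite cotype. (ii)$\Rightarrow$(iii) is Proposition~\ref{prop:compact} together with $\gamma(s)\le1$. Assume (iii) and choose $q>1$ with $\gamma(s)<1/q$. Then $S(n)\le n^{1/q}$ for large $n$, so $S(n)\le Cn^{1/q}$ for all $n$ and some $C$. The coordinate functionals satisfy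
\[
\Big\|\sum_{k\in G}\pm e_k^*\Big\|\le\sup_{\|a\|\le1}\sum_{k\in G}|a_k|\le S(|G|)\le C|G|^{1/q},
\]
and $\|e_k^*\|\ge e_k^*(e_k)/\|e_k\|=s_1>0$. Now (i) follows from (b)$\Rightarrow$(a) of Theorem~\ref{thm:criterion}.
\end{proof}

Finally we ask when a polynomial does produce a noncompact operator into $\ell_p$. By Theorem~\ref{thm:criterion} it suffices to find functionals with a sign estimate. A sequence $(x_k)$ on which $P$ stays away from $0$ offers the functionals $M(x_k,\dots,x_k,\cdot)$, and the task is to transfer an estimate from the $x_k$ to them.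

\begin{proposition}\label{prop:positive}
Let $P$ be a continuous $d$-homogeneous polynomial on a Banach space $X$, $d\ge2$, and let $(x_k)\subset X$ satisfy $\inf_k|P(x_k)|>0$ and a sign $q$-estimate, where $1<q<\infty$ and $q>d-1$. Then $X$ admits a noncompact operator into some $\ell_p$, $1<p<\infty$.
\end{proposition}

\begin{proof}
Let $C$ be the constant of the estimate, let $M$ be the symmetric $d$-linear form of $P$, and let $f_k=M(x_k,\dots,x_k,\cdot)\in X^*$, with $d-1$ entries $x_k$. One-element sets $G$ give $\|x_k\|\le C$, and $f_k(x_k)=P(x_k)$, so $\|f_k\|\ge|P(x_k)|/C$ is bounded below.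

Fix a finite set $G$ and signs $\theta_k$, $k\in G$. For $d=2$ linearity gives $\sum_{k\in G}\theta_kf_k=M(\sum_{k\in G}\theta_kx_k,\cdot)$. For $d\ge3$ the map $x\mapsto M(x,\dots,x,\cdot)$ is not linear, and inserting sums into the $d-1$ entries creates off-diagonal terms. We remove them by averaging. Let $\varepsilon^j_k$ ($1\le j\le d-2$, $k\in G$) be independent random signs, put $\varepsilon^0_k=1$ and $\varepsilon^{d-1}_k=\theta_k$, and let
\[
\xi_j=\sum_{k\in G}\varepsilon^{j-1}_k\varepsilon^j_k\,x_k,\qquad j=1,\dots,d-1 .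
\]
For $d=3$ these are $\xi_1=\sum_k\varepsilon^1_kx_k$ and $\xi_2=\sum_k\varepsilon^1_k\theta_kx_k$. In the expansion of $M(\xi_1,\dots,\xi_{d-1},\cdot)$ the coefficient of $M(x_{k_1},\dots,x_{k_{d-1}},\cdot)$ is
\[
\prod_{j=1}^{d-1}\varepsilon^{j-1}_{k_j}\varepsilon^j_{k_j}=\theta_{k_{d-1}}\prod_{j=1}^{d-2}\varepsilon^j_{k_j}\varepsilon^j_{k_{j+1}} .
\]
The factors for different $j$ are independent, and $\mathbb E\,\varepsilon^j_k\varepsilon^j_l$ is $1$ for $k=l$ and $0$ otherwise. So the expectation of the coefficient is $\theta_k$ if $k_1=\dots=k_{d-1}=k$ and $0$ otherwise, that is,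
\[
\sum_{k\in G}\theta_kf_k=\mathbb E\,M(\xi_1,\dots,\xi_{d-1},\cdot).
\]
Each $\xi_j$ is a signed sum of the $x_k$, of norm at most $C|G|^{1/q}$. Hence for every $d\ge2$
\[
\Big\|\sum_{k\in G}\theta_kf_k\Big\|\le\|M\|\,C^{d-1}|G|^{(d-1)/q}.
\]
This is a sign estimate with exponent $q/(d-1)$, which exceeds $1$ exactly because $q>d-1$. The proof of (b)$\Rightarrow$(a) in Theorem~\ref{thm:criterion} gives a noncompact operator into some $\ell_p$ with $1<p<\infty$.
\end{proof}

\begin{remark}
For $d=2$ any $q>1$ suffices. So in a quadratic counterexample, no sequence on which $|P|$ is bounded below satisfies a sign $q$-estimate for any $q>1$: the only obstruction is growth close to that of $\ell_1$. The sequence $x_j=(e_j,e_j)$ in the proof of Theorem~\ref{thm:main} shows this growth explicitly. If $|G|=n$, then $\|\sum_{j\in G}\pm x_j\|=\max(n/S(n),n/T(n))$. Let $k\ge2$. On $I_k$ one of the two weights equals $v_k$, and both weights are at most $1$, so the partial sum of that weight at $n_k$ is at most $n_{k-1}+2^{-k}\le3L_{k-1}\le3n_k^{1/k}$. Hence $\|\sum_{j\in G}\pm x_j\|\ge\frac13n_k^{1-1/k}$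 whenever $|G|=n_k$, although $(x_j)$ is weakly null.
\end{remark}

\begin{thebibliography}{1}

\bibitem{PA}
\emph{Polynomial Algebras and Smooth Functions in Banach Spaces},
\texttt{https://air.unimi.it/}\allowbreak\texttt{retrieve/}\allowbreak\texttt{dfa8b991-6bd9-748b-e053-3a05fe0a3a96/}\allowbreak\texttt{phd\_unimi\_R08964.pdf}

\end{thebibliography}
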